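\title{Continuum many unconditional bases of $\ell_1(\mathcal T^{(2)})$}

\begin{abstract}
Let $\mathcal T^{(2)}$ be the $2$-convexified Tsirelson space. We show that $\ell_1(\mathcal T^{(2)})$, the Banach envelope of the spaces $\ell_p(\mathcal T^{(2)})$, $0<p<1$, does not have a unique unconditional basis up to a permutation: it has exactly $2^{\aleph_0}$ normalized unconditional bases that are mutually not permutatively equivalent. The bases come from covering $\mathbb N$ by $2r$ sets so that each integer lies in exactly $r$ of them. Averaging recovers the space from the corresponding pieces at a cost independent of $r$, while the basis cannot be recovered from a bounded number of pieces. The argument gives a general criterion, which applies to $\ell_p$-sums of the $q$-convexified Tsirelson spaces and of their duals.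
\end{abstract}

\section{The question and the results}\label{sec:intro}

Banach and quasi-Banach spaces are taken over $\mathbb F=\mathbb R$ or $\mathbb C$. A basis $(x_n)_{n=1}^\infty$ is \emph{normalized} if $\|x_n\|=1$ for all $n$, and \emph{unconditional} if the expansion of every vector converges in every order of summation. In a Banach space, a basis is unconditional exactly when there is $K$ with $\|\sum a_nx_n\|\le K\|\sum b_nx_n\|$ for all finitely supported scalars with $|a_n|\le|b_n|$; the basis is then called $K$-unconditional. Two bases $(x_n)$ and $(y_n)$ are \emph{equivalent} if $\sum a_nx_n$ converges exactly when $\sum a_ny_n$ converges, and \emph{permutatively equivalent} if $(y_n)$ is equivalent to $(x_{\pi(n)})$ for some permutation $\pi$ of $\mathbb N$. A space has a \emph{(UTAP) unique unconditional basis} (unique up to a permutation) if it has a normalized unconditional basis and any two such bases are permutatively equivalent.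

An unconditional basis identifies a space with a lattice of sequences, and uniqueness says that the linear structure determines this lattice. The model case is $\ell_2$. If $(x_n)$ is a normalized $K$-unconditional basis of $\ell_2$, the average of $\|\sum\pm a_nx_n\|^2$ over all choices of signs is $\sum|a_n|^2$, and all terms of the average are within a factor $K^2$ of $\|\sum a_nx_n\|^2$; so $(x_n)$ is equivalent to the unit vector basis. Permutations must be allowed as soon as the basis is not symmetric. If $(u_n)$ and $(v_n)$ are the unit vector bases of $\ell_1$ and $\ell_2$, the bases $u_1,v_1,u_2,v_2,\dots$ and $v_1,u_1,v_2,u_2,\dots$ of $\ell_1\oplus\ell_2$ are not equivalent: the coefficients $1,0,\frac12,0,\frac13,\dots$ give a convergent series only in the second.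

\subsection*{The spaces}
Let $c_{00}$ be the space of finitely supported scalar sequences, with unit vectors $e_n$, and let $P_Ex$ be the restriction of $x$ to $E\subset\mathbb N$. Tsirelson's space $\mathcal T$, in the Figiel--Johnson form, is the completion of $c_{00}$ under the unique norm satisfying
\begin{equation}\label{eq:T}
\|x\|_{\mathcal T}=\max\Big\{\|x\|_\infty,\ \frac12\sup\sum_{i=1}^k\|P_{E_i}x\|_{\mathcal T}\Big\},
\end{equation}
where the supremum is over all $k\in\mathbb N$ and all finite sets $E_1,\dots,E_k\subset\mathbb N$ with $k\le\min E_1$ and $\max E_i<\min E_{i+1}$. The space $\mathcal T$ is reflexive and $(e_n)$ is an unconditional basis of it. Its dual $\mathcal T^*$, Tsirelson's original space, carries the unconditional basis of biorthogonal functionals. For $1\le q<\infty$, the \emph{$q$-convexification} $\mathcal T^{(q)}$ is the completion of $c_{00}$ under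
\[
\|x\|_{\mathcal T^{(q)}}=\big\|(|x_n|^q)_{n=1}^\infty\big\|_{\mathcal T}^{1/q},
\]
and $\mathcal T^{(q)}_*$ is the closed span of the biorthogonal functionals $(e_n^*)$ in $(\mathcal T^{(q)})^*$. Thus $\mathcal T^{(1)}=\mathcal T$ and, by reflexivity, $\mathcal T^{(1)}_*=\mathcal T^*$.

For Banach spaces $(X_\gamma)_{\gamma\in\Gamma}$ with $\Gamma$ countable and $0<p<\infty$, the sum $\ell_p((X_\gamma)_{\gamma\in\Gamma})$ consists of the families $(z_\gamma)$, $z_\gamma\in X_\gamma$, with $\|(z_\gamma)\|=(\sum_\gamma\|z_\gamma\|^p)^{1/p}<\infty$. \emph{For $p=\infty$ the same symbol denotes the $c_0$-sum}, in which $\|z_\gamma\|\to0$ and the norm is the maximum. We write $\ell_p(X)$ and $\ell_p^m(X)$ for the sum of infinitely many and of $m$ copies of $X$. For $p\ge1$ these are Banach spaces. For $0<p<1$, $\ell_p(X)$ is a $p$-Banach space, and its Banach envelope, the completion under the largest norm dominated by the quasi-norm, is $\ell_1(X)$: the $\ell_1(X)$-norm is dominated by the quasi-norm, and any other such norm $N$ satisfies $N((z_k))\le\sum_k\|z_k\|$ by the triangle inequality.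

\subsection*{The question}
Bourgain, Casazza, Lindenstrauss and Tzafriri proved that $\mathcal T^{(2)}$ has a (UTAP) unique unconditional basis. It is also known that $\ell_p(\mathcal T^*)$ has a (UTAP) unique unconditional basis for all $0<p<1$, while its Banach envelope $\ell_1(\mathcal T^*)$ does not. The following question comes from \cite{revisited}.

\begin{quote}
\emph{Does $\ell_1(\mathcal T^{(2)})$, the Banach envelope of the spaces $\ell_p(\mathcal T^{(2)})$, $0<p<1$, have a (UTAP) unique unconditional basis?}
\end{quote}

The two facts above point in opposite directions. In favor of uniqueness, $\mathcal T^{(2)}$ is rigid and close to $\ell_2$: among any $2h$ of its basis vectors, $h$ behave like the unit vectors of $\ell_2^h$ up to a factor $\sqrt2$ (see \eqref{eq:q} below). Sums in $\ell_1$ and in $\ell_2$ are easy to tell apart, so one may hope that every unconditional basis of $\ell_1(\mathcal T^{(2)})$ falls apart into copies of the basis of $\mathcal T^{(2)}$. The example of $\ell_1(\mathcal T^*)$ is a warning, and the hope fails.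

\begin{theorem}\label{thm:main}
The space $\ell_1(\mathcal T^{(2)})$ does not have a (UTAP) unique unconditional basis. It has exactly $2^{\aleph_0}$ classes of normalized unconditional bases up to permutative equivalence.
\end{theorem}

The proof uses two properties of the basis of $\mathcal T^{(2)}$. To state them, call two families of vectors $(g_i)_{i\in I}$ and $(f_i)_{i\in I}$ \emph{$C$-equivalent} if
\[
C^{-1}\Big\|\sum c_if_i\Big\|\le\Big\|\sum c_ig_i\Big\|\le C\Big\|\sum c_if_i\Big\|
\]
for all finitely supported scalars $(c_i)$. If $X$ has basis $(x_n)$, let $x_{i,n}$ be the vector of $\ell_p^m(X)$ with $x_n$ in the $i$th place and $0$ elsewhere.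

\begin{theorem}\label{thm:general}
Let $1\le p\le\infty$ and let $X$ be a Banach space with a normalized $1$-unconditional basis $(x_n)_{n=1}^\infty$ such that:
\begin{enumerate}
\item[(a)] for every $C$ there is $l$ such that no $l$ vectors of $(x_n)$ are $C$-equivalent to the unit vector basis of $\ell_p^l$;
\item[(b)] there is a partition $(I_j)_{j\ge1}$ of $\mathbb N$ such that for all $C$ and $m$ there is $j_0$ with the following property: for no $j\ge j_0$ is there an injection $\tau:I_j\to\{1,\dots,m\}\times(\mathbb N\setminus I_j)$ for which $(x_n)_{n\in I_j}$ is $C$-equivalent to the family $(x_{\tau(n)})_{n\in I_j}$ in $\ell_p^m(X)$.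
\end{enumerate}
Then $\ell_p(X)$ (that is, $c_0(X)$ if $p=\infty$) has exactly $2^{\aleph_0}$ classes of normalized unconditional bases up to permutative equivalence. In particular, it does not have a (UTAP) unique unconditional basis.
\end{theorem}

Condition (a) says that the basis of $X$ can be told apart from the outer sum. Condition (b) says that the \emph{blocks} $I_j$ cannot be moved: the basis vectors indexed by $I_j$ are not reproduced by basis vectors indexed outside $I_j$, even if $m$ copies of $X$ are available.

\begin{corollary}\label{cor:T}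
Let $1\le q<\infty$, $1\le p\le\infty$ and $1/q+1/q'=1$.
\begin{enumerate}
\item[(1)] If $p\ne q$, then $\ell_p(\mathcal T^{(q)})$ has exactly $2^{\aleph_0}$ classes of normalized unconditional bases up to permutative equivalence. In particular, this holds for $\ell_1(\mathcal T^{(2)})$, $c_0(\mathcal T^{(2)})$ and $c_0(\mathcal T)$.
\item[(2)] If $p\ne q'$, the same holds for $\ell_p(\mathcal T^{(q)}_*)$. In particular, it holds for $\ell_p(\mathcal T^*)$, $1\le p<\infty$.
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:main} is the case $p=1$, $q=2$ of part (1). Part (2) with $q=1$, combined with the known uniqueness for $\ell_p(\mathcal T^*)$, $0<p<1$, gives the following.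

\begin{corollary}\label{cor:sharp}
For $0<p<\infty$, the space $\ell_p(\mathcal T^*)$ has a (UTAP) unique unconditional basis if and only if $p<1$.
\end{corollary}

The cases $p=q$ and $p=q'$ excluded in Corollary~\ref{cor:T} are not treated here.

\section{Bases, sums and the Tsirelson norm}\label{sec:prelim}

An unconditional basis may be indexed by any countable set. By the closed graph theorem, equivalent bases of Banach spaces are $C$-equivalent for some $C<\infty$. Hence two unconditional bases $(g_i)_{i\in I}$ and $(f_{i'})_{i'\in I'}$ are permutatively equivalent if and only if there are a bijection $\Phi:I\to I'$ and a constant $C\ge1$ such that $(g_i)$ and $(f_{\Phi(i)})$ are $C$-equivalent.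

Let $X$ have a normalized $1$-unconditional basis $(x_n)$. For $B\subset\mathbb N$, let $X_B$ be the closed span of $(x_n)_{n\in B}$ and let $P_B:X\to X_B$ be the coordinate projection; $1$-unconditionality gives $\|P_B\|\le1$. For a countable family $(B_\gamma)_{\gamma\in\Gamma}$ of subsets of $\mathbb N$, the spaces $X_{B_\gamma}$ are the \emph{pieces} of the sum $\ell_p((X_{B_\gamma})_{\gamma\in\Gamma})$. The \emph{canonical basis} of the sum consists of the vectors $f_{\gamma,n}$ ($\gamma\in\Gamma$, $n\in B_\gamma$) with $x_n$ in the place $\gamma$ and $0$ elsewhere. It is normalized and $1$-unconditional. Basis vectors from one piece have the norms of the corresponding vectors of $X$, and basis vectors from $l$ distinct pieces are $1$-equivalent to the unit vector basis of $\ell_p^l$.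

The basis of $\mathcal T$ is normalized: at most one $E_i$ in \eqref{eq:T} contains $n$, so $\|e_n\|_{\mathcal T}=\max\{1,\frac12\|e_n\|_{\mathcal T}\}=1$. It is $1$-unconditional. Indeed, for unimodular scalars $(\varepsilon_n)$ the norm $x\mapsto\|(\varepsilon_nx_n)\|_{\mathcal T}$ also satisfies \eqref{eq:T}, so it equals $\|\cdot\|_{\mathcal T}$ by uniqueness; and a scalar of modulus at most $1$ is a convex combination of two unimodular scalars, so coordinates can be shrunk one at a time without increasing the norm. We need two further facts.

\begin{lemma}\label{lem:T}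
\begin{enumerate}
\item[(i)] $\|x\|_{\mathcal T}\le\|x\|_1$ for all $x\in c_{00}$. If $x$ is supported in a finite set $S$ with $|S|\le\min S$, then $\|x\|_{\mathcal T}\ge\frac12\|x\|_1$.
\item[(ii)] For every $\varepsilon>0$ and $M\ge0$ there is a nonzero $u\in c_{00}$ with $u\ge0$, supported in $(M,\infty)$, such that $\|u\|_{\mathcal T}<\varepsilon\|u\|_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The upper bound is the triangle inequality. For the lower bound, take $k=|S|$ and let $E_1,\dots,E_k$ be the singletons of $S$ in increasing order.

(ii) Otherwise $\varepsilon\|u\|_1\le\|u\|_{\mathcal T}\le\|u\|_1$ for all $u\ge0$ supported in $(M,\infty)$, hence for all $u\in c_{00}$ supported there, because both norms depend only on $(|u_n|)$. Then the closed span of $(e_n)_{n>M}$ is isomorphic to $\ell_1$, which is impossible in a reflexive space.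
\end{proof}

So a short set of indices far out sees $\ell_1$, but no tail of the basis does. For the convexification, $\|\cdot\|_{\mathcal T^{(q)}}$ is a norm: if $a=\|x\|_{\mathcal T^{(q)}}$ and $b=\|y\|_{\mathcal T^{(q)}}$ are positive, convexity of $t\mapsto t^q$ gives $|x_n+y_n|^q\le(a+b)^q\big(\frac a{a+b}|x_n/a|^q+\frac b{a+b}|y_n/b|^q\big)$, and the sequence on the right has $\mathcal T$-norm at most $(a+b)^q$. The basis $(e_n)$ of $\mathcal T^{(q)}$ is normalized and $1$-unconditional, and Lemma~\ref{lem:T}(i) applied to $(|x_n|^q)$ gives $\|x\|_{\mathcal T^{(q)}}\le\|x\|_q$ for all $x\in c_{00}$, and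
\begin{equation}\label{eq:q}
2^{-1/q}\|x\|_q\le\|x\|_{\mathcal T^{(q)}}\le\|x\|_q\qquad\text{if }\operatorname{supp}x\subset S\text{ and }|S|\le\min S .
\end{equation}
The $h$ largest elements of a $2h$-element subset of $\mathbb N$ all exceed $h$, so they form such a set $S$.

\section{The idea in two small cases}\label{sec:small}

Let $p=1$ and $X=\mathcal T^{(2)}$. We want an $\ell_1$-sum of pieces $X_B$ that is isomorphic to $\ell_1(X)$ but whose canonical basis is different. Cutting $\mathbb N$ into two disjoint sets $B_1$, $B_2$ gives nothing: $\|x\|\le\|P_{B_1}x\|+\|P_{B_2}x\|\le2\|x\|$, so the basis of $X_{B_1}\oplus_1X_{B_2}$ is $2$-equivalent to that of $X$. Cutting into more and more disjoint sets may change the basis, but then the inequality $\sum_k\|P_{B_k}x\|\le(\text{number of sets})\|x\|$ no longer controls the space. Overlapping sets separate the two effects.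

\begin{example}[four overlapping pieces]\label{ex:four}
Partition $\mathbb N$ into six nonempty sets $N_A$, labeled by the two-element subsets $A$ of $\{1,2,3,4\}$, and let $B_k$ be the union of the $N_A$ with $k\in A$:
\[
\begin{array}{c|cccccc}
 & N_{12}&N_{13}&N_{14}&N_{23}&N_{24}&N_{34}\\ \hline
B_1&\bullet&\bullet&\bullet& & & \\
B_2&\bullet& & &\bullet&\bullet& \\
B_3& &\bullet& &\bullet& &\bullet\\
B_4& & &\bullet& &\bullet&\bullet
\end{array}
\]
Let $W$ be the $\ell_1$-sum of $X_{B_1},\dots,X_{B_4}$. There are two ways to find $X$ in $W$.

\emph{By averaging.} Put $Jx=\frac14(P_{B_1}x,\dots,P_{B_4}x)$ and $Q(z_1,\dots,z_4)=2(z_1+\dots+z_4)$. Then $\|J\|\le1$ and $\|Q\|\le2$. Every column of the table has two marks, so $\sum_kP_{B_k}x=2x$ and $QJx=x$. Thus $X$ is isomorphic to a complemented subspace of $W$, at cost $2$.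

\emph{By selection.} Send each $e_n$ to its copy in one piece that contains $n$. Three pieces suffice, since every label meets $\{1,2,3\}$. Two pieces never suffice: $B_k\cup B_{k'}$ misses the set $N_A$ whose label is the complement of $\{k,k'\}$.
\end{example}

With $r$-element subsets of $\{1,\dots,2r\}$ as labels, averaging still costs $2$, while selection needs $r+1$ pieces. The latter is too many. If $l$ basis vectors of $\mathcal T^{(2)}$ are sent to $l$ distinct pieces of an $\ell_1$-sum, the norm of their sum changes from at most $\sqrt l$ to $l$; so a $C$-equivalence can use at most $C^2$ pieces. One escape remains: an equivalence of bases need not send $e_n$ to a copy of $e_n$. In $\ell_2$ this escape is free. In $\mathcal T^{(2)}$ the position of a vector matters.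

\begin{example}[a block that cannot be moved]\label{ex:three}
Let $x=e_1+e_2+e_3$. In \eqref{eq:T}, $k=1$ contributes at most $\frac12\|x\|_{\mathcal T}$, and $k\ge2$ forces all $E_i\subset[2,\infty)$ and contributes at most $\frac12\|e_2+e_3\|_1=1$. Hence $\|x\|_{\mathcal T}=1$ and $\|x\|_{\mathcal T^{(2)}}=1$. On the other hand, \eqref{eq:q} gives $\|e_a+e_b+e_c\|_{\mathcal T^{(2)}}\ge\sqrt{3/2}$ for distinct $a,b,c>3$. So for $C<\sqrt{3/2}$ the vectors $e_1,e_2,e_3$ are not $C$-equivalent to three basis vectors indexed outside $\{1,2,3\}$.
\end{example}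

Section~\ref{sec:pieces} carries out the averaging for all $r$ at once, Section~\ref{sec:ineq} rules out selection, and Section~\ref{sec:blocks} builds blocks as in Example~\ref{ex:three} with constants tending to infinity.

\section{Overlapping pieces and the isomorphism with $\ell_p(X)$}\label{sec:pieces}

In this section $1\le p\le\infty$, $X$ has a normalized $1$-unconditional basis $(x_n)$, and $(I_j)_{j\ge1}$ is any partition of $\mathbb N$. For $r\ge1$ let $\mathcal A_r$ be the set of $r$-element subsets of $\{1,\dots,2r\}$. Each block $I_j$ receives a label $A_r(j)\in\mathcal A_r$ at each \emph{level} $r$. An equivalence of bases may involve pieces from several levels, and we shall need blocks that avoid all of them at once. So the labels at different levels must be independent, in the following sense: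
\begin{equation}\label{eq:star}
\begin{gathered}
\text{for all $R$ and all $(A_1,\dots,A_R)\in\mathcal A_1\times\dots\times\mathcal A_R$ there are}\\
\text{infinitely many $j$ with $A_r(j)=A_r$ for all $r\le R$.}
\end{gathered}
\end{equation}
Such labels exist. There are countably many finite tuples $(A_1,\dots,A_R)$; let $(F_j)_{j\ge1}$ list each of them infinitely often, and if $F_j=(A_1,\dots,A_R)$, put $A_r(j)=A_r$ for $r\le R$ and $A_r(j)=\{1,\dots,r\}$ for $r>R$. Fix labels satisfying \eqref{eq:star} and put
\[
B_{r,k}=\bigcup\{I_j:k\in A_r(j)\},\qquad r\ge1,\ 1\le k\le2r .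
\]
Since the $I_j$ form a partition,
\begin{equation}\label{eq:inout}
I_j\subset B_{r,k}\ \text{ if }k\in A_r(j),\qquad I_j\cap B_{r,k}=\emptyset\ \text{ if }k\notin A_r(j),
\end{equation}
and every $n\in\mathbb N$ lies in exactly $r$ of the sets $B_{r,1},\dots,B_{r,2r}$. For an infinite set of levels $\theta\subset\mathbb N$ let
\[
\Gamma_\theta=\{(r,k):r\in\theta,\ 1\le k\le2r\},\qquad Y_\theta=\ell_p\big((X_{B_\gamma})_{\gamma\in\Gamma_\theta}\big),
\]
and let $\mathcal B_\theta$ be the canonical basis of $Y_\theta$. Let $\mathcal B_0$ be the canonical basis of $\ell_p(X)$.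

\begin{lemma}\label{lem:iso}
For every infinite $\theta\subset\mathbb N$, the space $Y_\theta$ is isomorphic to $\ell_p(X)$, and $\mathcal B_\theta$ is equivalent to a normalized unconditional basis of $\ell_p(X)$.
\end{lemma}

\begin{proof}
Write $Z=\ell_p(X)$, $Y=Y_\theta$, and $\simeq$ for isomorphism. We show that each of $Y$, $Z$ is isomorphic to a complemented subspace of the other and then apply the standard decomposition argument.

Let $W_r=\ell_p((X_{B_{r,k}})_{k\le2r})$ and define $J_r:X\to W_r$ and $Q_r:W_r\to X$ by
\[
J_rx=(2r)^{-1/p}\,(P_{B_{r,k}}x)_{k\le 2r},\qquad Q_r\big((z_k)_k\big)=2(2r)^{1/p-1}\sum_{k=1}^{2r}z_k .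
\]
Each of the $2r$ vectors $P_{B_{r,k}}x$ has norm at most $\|x\|$, so $\|J_r\|\le1$. By the triangle inequality and H\"older's inequality, $\|\sum_kz_k\|\le\sum_k\|z_k\|\le(2r)^{1-1/p}\|(z_k)\|$, so $\|Q_r\|\le2$. Since every $n$ lies in exactly $r$ of the sets,
\[
Q_rJ_rx=\frac2{2r}\sum_{k=1}^{2r}P_{B_{r,k}}x=\frac2{2r}\,rx=x .
\]
Index the copies of $X$ in $Z$ by $\theta$ and note that $Y=\ell_p((W_r)_{r\in\theta})$. The bounds do not depend on $r$, so the operators $J_r$ and $Q_r$, acting coordinatewise, define $J:Z\to Y$ and $Q:Y\to Z$ with $\|J\|\le1$, $\|Q\|\le2$ and $QJ=\mathrm{Id}_Z$. Then $JQ$ is a projection onto $J(Z)\simeq Z$, and $Y\simeq Z\oplus W$ with $W=\ker Q$. Conversely, index the copies of $X$ in $Z$ by $\Gamma_\theta$. Then $(z_\gamma)\mapsto(P_{B_\gamma}z_\gamma)$ is a projection of norm one from $Z$ onto $Y$, so $Z\simeq Y\oplus V$ for some $V$.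

Regrouping coordinates gives $Z\simeq\ell_p(Z)$, $Z\simeq Z\oplus Z$ and $\ell_p(Y)\simeq Y\oplus\ell_p(Y)$. Therefore
\begin{gather*}
Z\simeq\ell_p(Z)\simeq\ell_p(Y)\oplus\ell_p(V)\simeq Y\oplus\ell_p(Y)\oplus\ell_p(V)\simeq Y\oplus Z,\\
Y\simeq Z\oplus W\simeq Z\oplus Z\oplus W\simeq Z\oplus Y,
\end{gather*}
and $Y\simeq Z$.

Let $U:Y\to Z$ be an isomorphism, write $\mathcal B_\theta=(f_i)$, and put $\lambda_i=\|Uf_i\|^{-1}$, so that $\|U\|^{-1}\le\lambda_i\le\|U^{-1}\|$. By $1$-unconditionality, $\|U\|^{-1}\|\sum c_if_i\|\le\|\sum c_i\lambda_if_i\|\le\|U^{-1}\|\,\|\sum c_if_i\|$. Hence $(\lambda_if_i)$ is equivalent to $(f_i)$, and $(\lambda_iUf_i)$ is a normalized unconditional basis of $Z$ equivalent to $\mathcal B_\theta$.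
\end{proof}

\section{The bases $\mathcal B_\theta$ are inequivalent}\label{sec:ineq}

Now assume (a) and (b), and build the sets $B_{r,k}$ from the partition in (b). A permutative equivalence is an arbitrary bijection of index sets and need not respect the pieces. Condition (a) forces it to respect them up to a bounded multiplicity.

Let $(D_\delta)_{\delta\in\Delta}$ and $(D'_\gamma)_{\gamma\in\Gamma}$ be countable families of subsets of $\mathbb N$, let $(g_{\delta,n})$ and $(f_{\gamma,n})$ be the canonical bases of $\ell_p((X_{D_\delta})_\delta)$ and $\ell_p((X_{D'_\gamma})_\gamma)$, and let $\Phi$ be a bijection of their index sets. We say that $\delta$ and $\gamma$ are \emph{linked} if $\Phi(\delta,n)=(\gamma,n')$ for some $n\in D_\delta$ and $n'\in D'_\gamma$.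

\begin{lemma}\label{lem:link}
Suppose that the two bases are $C$-equivalent under $\Phi$, and let $l$ be given by {\rm(a)} for this $C$. Then each $\delta\in\Delta$ is linked to fewer than $l$ elements of $\Gamma$, and each $\gamma\in\Gamma$ is linked to fewer than $l$ elements of $\Delta$.
\end{lemma}

\begin{proof}
Suppose $\delta$ is linked to distinct $\gamma_1,\dots,\gamma_l$, say $\Phi(\delta,n_i)=(\gamma_i,n_i')$. The $n_i$ are distinct because their images are. For all scalars, $\|\sum c_ig_{\delta,n_i}\|=\|\sum c_ix_{n_i}\|_X$ and $\|\sum c_if_{\gamma_i,n'_i}\|=\|(c_i)\|_p$. So $x_{n_1},\dots,x_{n_l}$ are $C$-equivalent to the unit vector basis of $\ell_p^l$, contrary to (a). The second assertion is the first one for $\Phi^{-1}$.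
\end{proof}

\begin{proposition}\label{prop:ineq}
Let $\theta,\theta'\subset\mathbb N$ be infinite.
\begin{enumerate}
\item[(i)] $\mathcal B_0$ and $\mathcal B_{\theta'}$ are not permutatively equivalent.
\item[(ii)] If $\theta\setminus\theta'$ is infinite, then $\mathcal B_\theta$ and $\mathcal B_{\theta'}$ are not permutatively equivalent.
\end{enumerate}
\end{proposition}

\begin{proof}
In case (i) let $\Delta=\mathbb N$ and $D_\delta=\mathbb N$; in case (ii) let $\Delta=\Gamma_\theta$ and $D_\delta=B_\delta$. Let $(g_{\delta,n})$ be the corresponding basis and $\mathcal B_{\theta'}=(f_{\gamma,n})$. Suppose that the bases are $C$-equivalent under a bijection $\Phi$. Let $m=l$ be given by (a) for $C$, let $j_0$ be given by (b) for $C$ and $m$, and let $L(\delta)\subset\Gamma_{\theta'}$ be the set of elements linked to $\delta$. By Lemma~\ref{lem:link}, $|L(\delta)|\le m$. We look for a piece $\delta$ and a block $I_j$ that lies in $D_\delta$ and misses all pieces in $L(\delta)$.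

\emph{Choice of the piece.} At a level $r'<m$, the pieces in $L(\delta)$ might cover $\mathbb N$, so low levels must be avoided. The set $G=\{(r',k')\in\Gamma_{\theta'}:r'<m\}$ is finite, and by Lemma~\ref{lem:link} each of its elements is linked to at most $m$ elements of $\Delta$. Hence $L(\delta)\cap G=\emptyset$ for all but finitely many $\delta$. Fix such a $\delta$; in case (ii), take it of the form $\delta=(r,k)$ with $r\in\theta\setminus\theta'$, which is possible because $\theta\setminus\theta'$ is infinite.

\emph{Choice of the block.} Let $r'$ be a level that occurs in $L(\delta)$. Then $r'\ge m$, and at most $m\le r'$ indices $k'$ satisfy $(r',k')\in L(\delta)$. At least $r'$ elements of $\{1,\dots,2r'\}$ remain, so there is $A_{r'}\in\mathcal A_{r'}$ containing none of these $k'$. In case (ii), choose also $A_r\in\mathcal A_r$ with $k\in A_r$; this does not conflict with the previous choices, since $r\notin\theta'$ and so $r$ does not occur in $L(\delta)$. Only finitely many levels are involved. Choose the labels at the remaining levels up to the largest one arbitrarily; then \eqref{eq:star}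 gives $j\ge j_0$ whose labels at all the levels involved are the chosen ones. By \eqref{eq:inout},
\[
I_j\subset D_\delta\qquad\text{and}\qquad I_j\cap B_\gamma=\emptyset\ \text{ for all }\gamma\in L(\delta);
\]
in case (i) the inclusion holds because $D_\delta=\mathbb N$.

\emph{The block is moved.} For $n\in I_j$ write $\Phi(\delta,n)=(\gamma(n),\sigma(n))$. Then $\gamma(n)\in L(\delta)$ and $\sigma(n)\in B_{\gamma(n)}$, so $\sigma(n)\notin I_j$. Fix an injection $\nu:L(\delta)\to\{1,\dots,m\}$ and put $\tau(n)=(\nu(\gamma(n)),\sigma(n))$. This is an injection of $I_j$ into $\{1,\dots,m\}\times(\mathbb N\setminus I_j)$. For finitely supported scalars, $\|\sum c_ng_{\delta,n}\|=\|\sum c_nx_n\|_X$, while $\|\sum c_nf_{\gamma(n),\sigma(n)}\|$ and $\|\sum c_nx_{\tau(n)}\|$ both equal the $\ell_p$-norm of the numbers $\|\sum_{\gamma(n)=\gamma}c_nx_{\sigma(n)}\|_X$, $\gamma\in L(\delta)$. Hence $(x_n)_{n\in I_j}$ is $C$-equivalent to $(x_{\tau(n)})_{n\in I_j}$ with $j\ge j_0$, contrary to (b).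
\end{proof}

Part (i) with Lemma~\ref{lem:iso} already rules out uniqueness and exhibits the second basis: $\mathcal B_{\mathbb N}$ is not permutatively equivalent to the canonical basis. Part (ii) gives the count.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The space $\ell_p(X)$ is separable, so it has at most $2^{\aleph_0}$ elements and at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ sequences; this bounds the number of classes. For the lower bound, there is a family of $2^{\aleph_0}$ infinite subsets of $\mathbb N$ with pairwise finite intersections: identify $\mathbb N$ with $\mathbb Q$ and take, for each real $t$, the set of terms of a sequence of distinct rationals converging to $t$. For distinct $\theta,\theta'$ in the family, $\theta\setminus\theta'$ is infinite. By Lemma~\ref{lem:iso} and Proposition~\ref{prop:ineq}(ii), the bases $\mathcal B_\theta$ represent $2^{\aleph_0}$ distinct classes of normalized unconditional bases of $\ell_p(X)$.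
\end{proof}

\section{Immovable blocks in Tsirelson-type spaces}\label{sec:blocks}

We verify (a) and (b) for $\mathcal T^{(q)}$. The blocks will be consecutive intervals $I_j=(M_{j-1},M_j]\cap\mathbb N$. An index $n\in I_j$ that leaves $I_j$ goes to the right of $M_j$ or to the left of $M_{j-1}+1$. To the right, at most $M_j$ indices beyond $M_j$ satisfy \eqref{eq:q}, so the moved vectors behave like $\ell_q$; as in Example~\ref{ex:three}, this is contradicted by one vector in $I_j$ whose norm is much smaller than its $\ell_q$-norm. To the left we have no estimate, but with $m$ copies of the space there are only $mM_{j-1}$ places. The difficulty is that we do not know which indices go left. So $I_j$ must contain so many disjoint test vectors that one of them survives the removal of any $mM_{j-1}$ indices.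

\begin{lemma}\label{lem:blocks}
Let $1\le q<\infty$. There are integers $0=M_0<M_1<\cdots$ such that, with $I_j=(M_{j-1},M_j]\cap\mathbb N$, the following holds: for every $j$ and every $S\subset I_j$ with $|I_j\setminus S|\le jM_{j-1}$ there is $y\ne0$ supported in $S$ with $\|y\|_{\mathcal T^{(q)}}<j^{-1}\|y\|_q$.
\end{lemma}

\begin{proof}
Given $M_{j-1}$, let $L=jM_{j-1}+1$. Apply Lemma~\ref{lem:T}(ii) $L$ times with $\varepsilon=j^{-q}$, each time beyond $M_{j-1}$ and beyond the supports already used. This gives nonzero $u_1,\dots,u_L\ge0$ in $c_{00}$ with disjoint supports in $(M_{j-1},\infty)$ and $\|u_i\|_{\mathcal T}<j^{-q}\|u_i\|_1$. Let $M_j$ be the largest element of the supports. If $|I_j\setminus S|\le jM_{j-1}<L$, then $I_j\setminus S$ misses the support of some $u_i$, which is therefore contained in $S$. Let $y=u_i^{1/q}$ coordinatewise. Then $\|y\|_{\mathcal T^{(q)}}=\|u_i\|_{\mathcal T}^{1/q}<j^{-1}\|u_i\|_1^{1/q}=j^{-1}\|y\|_q$.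
\end{proof}

\begin{proposition}\label{prop:Tq}
Let $1\le q<\infty$ and $1\le p\le\infty$. The basis $(e_n)$ of $\mathcal T^{(q)}$ satisfies {\rm(a)} if $p\neq q$, and it satisfies {\rm(b)} with the finite blocks of Lemma~\ref{lem:blocks}.
\end{proposition}

\begin{proof}
Write $\|\cdot\|$ for the norm of $\mathcal T^{(q)}$.

(a) Suppose that $2h$ basis vectors are $C$-equivalent to the unit vector basis of $\ell_p^{2h}$, and let $v$ be the sum of the $h$ vectors with the largest indices. By \eqref{eq:q}, $2^{-1/q}h^{1/q}\le\|v\|\le h^{1/q}$, and by the equivalence, $C^{-1}h^{1/p}\le\|v\|\le Ch^{1/p}$. Hence $h^{1/p-1/q}\le C$ and $h^{1/q-1/p}\le2^{1/q}C$, so $h^{|1/p-1/q|}\le2^{1/q}C$. Since $p\ne q$, this fails for some $h$, and (a) holds with $l=2h$.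

(b) Let $j\ge m$, and let $\tau(n)=(\iota(n),\sigma(n))$ be an injection of $I_j$ into $\{1,\dots,m\}\times(\mathbb N\setminus I_j)$ under which $(e_n)_{n\in I_j}$ and $(e_{\tau(n)})_{n\in I_j}$ are $C$-equivalent. Let $S=\{n\in I_j:\sigma(n)>M_j\}$. If $n\in I_j\setminus S$, then $\sigma(n)\le M_j$ and $\sigma(n)\notin I_j$, so $\sigma(n)\le M_{j-1}$. Since $\tau$ is injective, $|I_j\setminus S|\le mM_{j-1}\le jM_{j-1}$. By Lemma~\ref{lem:blocks} there is $y\ne0$ supported in $S$ with $\|y\|<j^{-1}\|y\|_q$.

Let $S_i=\{n\in S:\iota(n)=i\}$. On $S_i$ the map $\sigma$ is injective, and if $S_i\neq\emptyset$ then $|\sigma(S_i)|\le|I_j|\le M_j<\min\sigma(S_i)$, so \eqref{eq:q} applies to vectors supported in $\sigma(S_i)$. The norm in $\ell_p^m(\mathcal T^{(q)})$ is at least the largest norm of a coordinate, and $\|y\|_q^q=\sum_{i\le m}\|P_{S_i}y\|_q^q\le m\max_i\|P_{S_i}y\|_q^q$. Therefore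
\[
\|y\|\ge\frac1C\max_{i\le m}\Big\|\sum_{n\in S_i}y_ne_{\sigma(n)}\Big\|\ge\frac{2^{-1/q}}C\max_{i\le m}\|P_{S_i}y\|_q\ge\frac{(2m)^{-1/q}}C\,\|y\|_q .
\]
Comparing the two bounds gives $j<C(2m)^{1/q}$. So (b) holds with $j_0=\max\{m,\lceil C(2m)^{1/q}\rceil\}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:T} and Theorem~\ref{thm:main}]
Part (1), and with it Theorem~\ref{thm:main}, follows from Proposition~\ref{prop:Tq} and Theorem~\ref{thm:general}.

For part (2) let $X=\mathcal T^{(q)}$, $X_*=\mathcal T^{(q)}_*$ and $1/p+1/p'=1$. The basis $(e_n^*)$ of $X_*$ is normalized, because $e_n^*(e_n)=1$ and $|x_n|\le\|x\|$. It is $1$-unconditional, because a diagonal multiplier with entries of modulus at most $1$ on $(e_n^*)$ is the adjoint of the same multiplier on $(e_n)$. With finite blocks, conditions (a) and (b) involve only finite families of basis vectors, and we transfer them by duality.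

Let $F\subset\mathbb N$ be finite and let $\varphi$ be in the span of $(e_n^*)_{n\in F}$. Then $\varphi(x)=\varphi(P_Fx)$ and $\|P_Fx\|\le\|x\|$, so $\varphi$ has the same norm on $X$ as on $X_F$. Thus $(X_*)_F$ is isometrically the dual of $X_F$, and $(e_n^*)_{n\in F}$ is the dual basis. Let now $F\subset\{1,\dots,m\}\times\mathbb N$ be finite, with sections $F_1,\dots,F_m$. The span of the basis vectors of $\ell_p^m(X_*)$ indexed by $F$ is the $\ell_p$-sum of the spaces $(X_{F_i})^*$, which is the dual of the $\ell_{p'}$-sum of the $X_{F_i}$, that is, of the span of the basis vectors of $\ell_{p'}^m(X)$ indexed by $F$; again the bases are dual to each other. Likewise the unit vector basis of $\ell_p^l$ is dual to that of $\ell_{p'}^l$. Finally, two bases $(g_i)$, $(f_i)$ of finite-dimensional spaces are $C$-equivalent if and only if their dual bases are: the map $T:g_i\mapsto f_i$ has adjoint $T^*:f_i^*\mapsto g_i^*$, and $\|T^*\|=\|T\|$, $\|(T^*)^{-1}\|=\|T^{-1}\|$.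

Consequently (a) holds for $(X_*,p)$ if and only if it holds for $(X,p')$, and the same is true of (b) with the blocks of Lemma~\ref{lem:blocks}. If $p\ne q'$, then $p'\ne q$, so both conditions hold by Proposition~\ref{prop:Tq}, and Theorem~\ref{thm:general} applies. For $q=1$ we have $X_*=\mathcal T^*$ and $q'=\infty$, which gives the range $1\le p<\infty$.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

\begin{remark}[condition (a)]
It enters only through Lemma~\ref{lem:link}. It fails for $\mathcal T^{(q)}$ when $p=q$: by \eqref{eq:q}, the vectors $e_l,\dots,e_{2l-1}$ are $2^{1/q}$-equivalent to the unit vector basis of $\ell_q^l$ for every $l$. By the duality above it fails for $\mathcal T^{(q)}_*$ when $p=q'$. Theorem~\ref{thm:general} therefore says nothing about these cases.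
\end{remark}

\begin{remark}[condition (b)]
It enters only in the last step of Proposition~\ref{prop:ineq}. Let $X=\ell_2$ and $p=1$. Then (a) holds, since a $C$-equivalence gives $l\le C\sqrt l$. Condition (b) fails for every partition, since $\mathbb N\setminus I_j$ is infinite and any injection $I_j\to\mathbb N\setminus I_j$ gives a $1$-equivalence. Here the construction produces nothing: by \eqref{eq:star} every $B_{r,k}$ is infinite, so every piece is a copy of $\ell_2$ with its unit vector basis, and $\mathcal B_\theta$ is $1$-equivalent to $\mathcal B_0$ after relabeling.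
\end{remark}

\begin{remark}[the range $p\ge1$]
It is used in the bound $\|Q_r\|\le2$ of Lemma~\ref{lem:iso}. For $p<1$, testing on a vector with one nonzero coordinate gives $\|Q_r\|\ge2(2r)^{1/p-1}$, which is unbounded in $r$. The restriction cannot be relaxed in Theorem~\ref{thm:general}. Indeed, let $0<p<1$ and $X=\mathcal T^*$. Condition (a) holds, because a $C$-equivalence of $l$ normalized vectors of a Banach space with the basis of $\ell_p^l$ gives $l^{1/p}\le Cl$. Since $\|t\|_1\le\|t\|_p\le m^{1/p-1}\|t\|_1$ for $t\in\mathbb F^m$, a $C$-equivalence as in (b) for $p$ is a $Cm^{1/p-1}$-equivalence as in (b) for the exponent $1$; so (b) for $p$ follows from (b) for $1$, which was verified in Section~\ref{sec:blocks}. Yet $\ell_p(\mathcal T^*)$ has a (UTAP) unique unconditional basis, by the known result used in Corollary~\ref{cor:sharp}.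
\end{remark}

\begin{thebibliography}{1}

\bibitem{revisited}
\emph{The uniqueness of unconditional basis of the 2-convexified Tsirelson space, revisited},
\texttt{https://investigacion.unirioja.es/\allowbreak documentos/\allowbreak 6727e9be7903a32777752a46/\allowbreak f/\allowbreak 673b3790dae88459a5e3b55f.pdf}

\end{thebibliography}
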